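\title{The Kostrikin radical need not be the intersection of the strongly prime ideals}

\begin{abstract}
The Kostrikin radical $K(L)$ of a Lie algebra $L$ is the smallest ideal whose quotient has no nonzero absolute zero divisors. We show that $K(L)$ need not be the intersection of the strongly prime ideals of $L$. Over a field of characteristic $2$ that contains a non-square there is a counterexample of dimension $7$. Over every field of positive characteristic there is a nonzero nondegenerate Lie algebra that has no strongly prime ideals at all. The commutative rings of scalars over which the equality holds for all Lie algebras are exactly the $\mathbb Q$-algebras.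
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $\Phi$ be a commutative ring with $1$. A Lie algebra over $\Phi$ is a $\Phi$-module $L$ with a $\Phi$-bilinear bracket that satisfies $[x,x]=0$ and the Jacobi identity. An ideal is a $\Phi$-submodule $I$ with $[I,L]\subseteq I$, and $\operatorname{ad}_x y=[x,y]$.

An element $x\in L$ is an \emph{absolute zero divisor} if $\operatorname{ad}_x^2=0$, that is, $[x,[x,L]]=0$. The algebra $L$ is \emph{nondegenerate} if $0$ is its only absolute zero divisor. If the quotients $L/I_\alpha$ are nondegenerate, then so is $L/\bigcap_\alpha I_\alpha$, because $[x,[x,L]]\subseteq\bigcap_\alpha I_\alpha$ forces $x\in I_\alpha$ for every $\alpha$. Hence there is a smallest ideal with nondegenerate quotient, the \emph{Kostrikin radical} $K(L)$. Thus $K(L)=0$ means that $L$ is nondegenerate, and $K(L)=L$ means that $0$ is the only nondegenerate quotient of $L$. The latter holds, for instance, when $L$ is abelian.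

A Lie algebra $L$ is \emph{prime} if $L\ne0$ and, for ideals $I,J$ of $L$, the equality $[I,J]=0$ implies $I=0$ or $J=0$. It is \emph{strongly prime} if it is prime and nondegenerate. An ideal $P\ne L$ is prime, or strongly prime, if $L/P$ has that property. Let $\mathcal P(L)$ be the intersection of all strongly prime ideals of $L$, with $\mathcal P(L)=L$ if there are none. Every strongly prime ideal has a nondegenerate quotient, so $K(L)\subseteq\mathcal P(L)$ always.

\medskip
\noindent\textbf{Problem.} \emph{Does the equality}
\begin{equation}\label{eq:main}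
K(L)=\mathcal P(L)
\end{equation}
\emph{hold for every Lie algebra $L$ over every commutative ring $\Phi$ with $1$?}
\medskip

The source of this open problem is \cite{Malaga}. It is known that \eqref{eq:main} holds for Lie algebras over fields of characteristic $0$, and also in several other special classes. We use this known fact only once, for the field $\mathbb Q$, in the proof of Theorem~\ref{thm:scalars}.

The strongly prime ideals of $L$ contain $K(L)$ and correspond to the strongly prime ideals of $L/K(L)$, so $\mathcal P(L)/K(L)=\mathcal P(L/K(L))$. The problem therefore asks whether $\mathcal P(L)=0$ for every nondegenerate $L$. Equivalently, it asks whether every nondegenerate Lie algebra is a subdirect product of strongly prime ones, that is, a subalgebra of their direct product that projects onto each factor. The answer is no.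

\begin{theorem}\label{thm:seven}
Let $k$ be a field of characteristic $2$ and let $\mu\in k$ be a non-square, for example $k=\mathbb F_2(\mu)$. There is a $7$-dimensional Lie algebra $L$ over $k$ with $K(L)=0$ such that all strongly prime ideals of $L$ contain a fixed ideal $S\ne0$.
\end{theorem}

\begin{theorem}\label{thm:none}
For every prime $p$ and every field $k$ of characteristic $p$ there is a nonzero nondegenerate Lie algebra $L$ over $k$ that has no strongly prime ideals. Thus $K(L)=0$ and $\mathcal P(L)=L$.
\end{theorem}

\begin{theorem}\label{thm:scalars}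
Let $\Phi$ be a commutative ring with $1$. The equality $K(L)=\mathcal P(L)$ holds for all Lie algebras $L$ over $\Phi$ if and only if every prime number is invertible in $\Phi$, that is, if and only if $\Phi$ is a $\mathbb Q$-algebra (possibly $0$).
\end{theorem}

Theorem~\ref{thm:seven} already settles the problem, and it shows that the equality can fail in finite dimension. Theorem~\ref{thm:none} is independent of it and covers all fields of positive characteristic. Both counterexamples come from one idea. We take algebras $N$ with $K(N)=N$ and glue them into a subdirect product in such a way that an element which is an absolute zero divisor in one factor is not one in some other factor.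

Section~\ref{sec:guess} gives the natural argument for \eqref{eq:main} and locates its gap. Section~\ref{sec:seven} carries out the gluing in dimension $7$. Sections~\ref{sec:collapse}--\ref{sec:L} prove Theorem~\ref{thm:none}, and Section~\ref{sec:scalars} proves Theorem~\ref{thm:scalars}.

\section{Prime quotients of nondegenerate algebras}\label{sec:guess}

The definitions run parallel to those for associative rings. In a ring $R$ with $1$ the condition $aRa=0$ plays the role of $[a,[a,L]]=0$, and $R\neq0$ is prime exactly when $aRb=0$ implies $a=0$ or $b=0$. The Lie counterpart is known: a nonzero Lie algebra $L$ is strongly prime if and only if $[a,[b,L]]=0$ implies $a=0$ or $b=0$. We shall not need this criterion, but it suggests that $K(L)$ should be to the strongly prime ideals what the nilradical of a commutative ring is to its prime ideals.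

The simplest cases agree with this guess. If $I$ is an ideal with $[I,I]=0$, then $[a,[a,L]]\subseteq[I,I]=0$ for all $a\in I$, so a nondegenerate algebra has no nonzero abelian ideal. Hence a nondegenerate solvable algebra is zero (otherwise the last nonzero term of its derived series is such an ideal), and $K(L)=L=\mathcal P(L)$ for solvable $L$. If $L$ is simple, then either $L$ is nondegenerate and $0$ is a strongly prime ideal, or $K(L)=L$; in both cases \eqref{eq:main} holds. Moreover, half of the general statement has a short proof.

\begin{proposition}\label{prop:primes}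
In a nondegenerate Lie algebra $L$ the intersection of all prime ideals is $0$.
\end{proposition}

\begin{proof}
Let $a_0\in L$ be nonzero. By nondegeneracy we can choose $x_0,x_1,\dots\in L$ successively so that $a_{n+1}=[a_n,[a_n,x_n]]\ne0$ for all $n$. By Zorn's lemma there is an ideal $P$ that is maximal among the ideals containing no $a_n$. Let $I$ and $J$ be ideals that properly contain $P$. By maximality $a_i\in I$ and $a_j\in J$ for some $i,j$. An ideal that contains $a_i$ contains all later terms, so $a_n\in I\cap J$ for $n=\max(i,j)$, and $a_{n+1}\in[I,J]$. Thus $[I,J]\not\subseteq P$. So $P$ is a prime ideal, and $a_0\notin P$.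
\end{proof}

What is missing is the nondegeneracy of $L/P$. For rings nothing is missing at this point: $aRa=0$ gives $(RaR)^2=0$, so a prime ring has no such $a\neq0$. For Lie algebras, suppose that $b+P\ne0$ is an absolute zero divisor of $L/P$. The maximality of $P$ shows only that the ideal generated by $b+P$ contains all $a_n+P$ with $n$ large, and these are nonzero. To reach a contradiction one would need to know that the ideal generated by an absolute zero divisor cannot contain such a sequence. In the next section this ideal contains a simple nondegenerate algebra.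

\section{A seven-dimensional example in characteristic 2}\label{sec:seven}

We use the following construction throughout. Let $G$ be a Lie algebra over a field $k$ and let $D$ be a \emph{derivation} of $G$, that is, a $k$-linear map with $D[g,g']=[Dg,g']+[g,Dg']$. The \emph{semidirect product} $kd\ltimes_D G$ is the space $kd\oplus G$ with the bracket
\[
[\lambda d+g,\lambda'd+g']=\lambda Dg'-\lambda'Dg+[g,g'].
\]
It is a Lie algebra, $G$ is an ideal, and $d$ is an absolute zero divisor exactly when $D^2=0$.

So we look for a simple nondegenerate algebra $S$ with a nonzero derivation of square zero. Characteristic $2$ supplies candidates, since the identity $\delta^2[g,g']=[\delta^2g,g']+2[\delta g,\delta g']+[g,\delta^2g']$ shows that the square of a derivation $\delta$ is then a derivation.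

Let $k$ and $\mu$ be as in Theorem~\ref{thm:seven}; signs are irrelevant. (In $\mathbb F_2(\mu)$ squares have even degree, so $\mu$ is not a square.) Let $S=ke\oplus kf\oplus kh$ with the alternating bilinear bracket given by
\[
[e,f]=h,\qquad [h,e]=e,\qquad [h,f]=f .
\]
The left side of the Jacobi identity is trilinear and alternating, so it suffices to evaluate it on the basis: $[e,[f,h]]+[f,[h,e]]+[h,[e,f]]=[e,f]+[f,e]+[h,h]=0$. Consider the derivations $D=\operatorname{ad}_e^2$ and $D'=\operatorname{ad}_e^2+\mu\operatorname{ad}_f^2$ of $S$. From the multiplication table,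
\[
De=0,\quad Df=e,\quad Dh=0;\qquad\qquad D'e=\mu f,\quad D'f=e,\quad D'h=0 .
\]
In particular $D^2=0$. The next lemma says that $D$ makes the semidirect product collapse, while $D'$ stays away from square zero even after an inner derivation is added.

\begin{lemma}\label{lem:S}
\begin{enumerate}
\item[(a)] The algebra $T=kt\ltimes_D S$ satisfies $K(T)=T$.
\item[(b)] If $s\in S$ and $\operatorname{ad}_s^2=0$ on $S$, then $s=0$.
\item[(c)] For every $s\in S$ the map $\Delta=\operatorname{ad}_s+D'$ on $S$ satisfies $\Delta^2\ne0$.
\end{enumerate}
\end{lemma}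

\begin{proof}
(a) Since $D^2=0$, the element $t$ is an absolute zero divisor of $T$. Its image in the nondegenerate algebra $T/K(T)$ is again one, so $t\in K(T)$. Then $e=[t,f]$, $h=[e,f]$ and $f=[h,f]$ lie, in this order, in the ideal $K(T)$.

(b) Write $s=ae+bf+ch$ with $a,b,c\in k$, and put $E=\operatorname{ad}_s$. Then
\[
Ee=ce+bh,\qquad Ef=cf+ah,\qquad Eh=ae+bf .
\]
Hence $E^2e=cEe+bEh=(c^2+ab)e+b^2f+bch$. If $E^2=0$, this gives $b=0$ and then $c=0$. Now $E^2f=aEh=a^2e$, so $a=0$.

(c) With $s$ as in (b),
\[
\Delta e=ce+\mu f+bh,\qquad \Delta f=e+cf+ah,\qquad \Delta h=ae+bf .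
\]
Suppose $\Delta^2=0$. From $\Delta^2h=a\Delta e+b\Delta f=(ac+b)e+(a\mu+bc)f$ we get $b=ac$ and $a(\mu+c^2)=0$. As $\mu$ is not a square, $\mu+c^2\ne0$, so $a=0$ and $b=0$. But then
\[
\Delta^2e=c\Delta e+\mu\Delta f=c(ce+\mu f)+\mu(e+cf)=(\mu+c^2)e\ne0,
\]
a contradiction.
\end{proof}

In $T$ the absolute zero divisor $t$ generates an ideal that contains the nondegenerate algebra $S$. To embed this behavior in a nondegenerate algebra, we let $t$ act at the same time on a second copy of $S$, through $D'$.

\begin{proof}[Proof of Theorem~\ref{thm:seven}]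
Let $S'$ be a copy of $S$, with basis $e',f',h'$, and regard $D'$ as a derivation of $S'$. Let $S\oplus S'$ be the direct sum of Lie algebras and put
\[
L=kt\ltimes_{D\oplus D'}(S\oplus S'),
\]
so that $[S,S']=0$, $[t,s]=Ds$ and $[t,s']=D's'$ for $s\in S$, $s'\in S'$. Then $\dim L=7$, both $S$ and $S'$ are ideals of $L$, and $L/S'\cong T$.

\emph{$L$ is nondegenerate.} Let $m=s+s'+\lambda t$ be an absolute zero divisor. If $\lambda\ne0$, we may scale $m$ so that $\lambda=1$. Then $\operatorname{ad}_m$ acts on $S'$ as $\operatorname{ad}_{s'}+D'$, whose square is nonzero by Lemma~\ref{lem:S}(c). So $\lambda=0$. Now $\operatorname{ad}_m$ acts on $S$ as $\operatorname{ad}_s$ and on $S'$ as $\operatorname{ad}_{s'}$, and Lemma~\ref{lem:S}(b) gives $s=s'=0$. Hence $K(L)=0$.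

\emph{Every strongly prime ideal $P$ contains $S$.} Since $[S,S']=0$ and $L/P$ is prime, $S\subseteq P$ or $S'\subseteq P$. If $S'\subseteq P$, then $L/P$ is a nonzero nondegenerate quotient of $L/S'\cong T$, which contradicts Lemma~\ref{lem:S}(a). So $S\subseteq P$.
\end{proof}

\begin{remark}\label{rem:mu}
The hypothesis on $\mu$ is needed for this $L$. If $\mu=c^2$, put $m=t+ch'$. On $S$ the map $\operatorname{ad}_m$ is $D$. On $S'$ it is the map $\Delta$ of Lemma~\ref{lem:S}(c) with $a=b=0$, and $\Delta^2e'=(\mu+c^2)e'=0$, $\Delta^2f'=(\mu+c^2)f'=0$, $\Delta h'=0$. Finally $[m,t]=cD'h'=0$. So $m$ is an absolute zero divisor of $L$.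
\end{remark}

\begin{remark}\label{rem:exact}
In this example $\mathcal P(L)=S$, because $S$ is itself a strongly prime ideal. First, $S'$ is simple: every quotient $Q$ of $S'$ satisfies $[Q,Q]=Q$, which is impossible when $\dim Q$ is $1$ or $2$. By Lemma~\ref{lem:S}(b),(c), every nonzero $m\in L/S\cong kt\ltimes_{D'}S'$ has $\operatorname{ad}_m^2\ne0$ on $S'$. So $L/S$ is nondegenerate, and every nonzero ideal of $L/S$ meets $S'$ and therefore contains it. Since $[S',S']\ne0$, the algebra $L/S$ is prime.
\end{remark}

Thus $L$ is a subdirect product of $L/S'$, which collapses, and $L/S$, which rescues $t$ but is strongly prime. For Theorem~\ref{thm:none} every factor must collapse, and the factors must rescue one another. We also need a collapsing mechanism that works in every positive characteristic, and we begin with it.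

\section{A collapsing lemma in characteristic $p$}\label{sec:collapse}

From now until the end of Section~\ref{sec:L}, $k$ is a field of characteristic $p>0$.

\begin{lemma}\label{lem:collapse}
Let $\Gamma$ be a Lie algebra over the ring $k[\sigma]/(\sigma^p)$, and let $D$ be a $k$-linear derivation of $\Gamma$ such that $D(\sigma\gamma)=\gamma+\sigma D\gamma$ for all $\gamma\in\Gamma$. Then the Lie $k$-algebra $N=kd\ltimes_D\Gamma$ satisfies $K(N)=N$.
\end{lemma}

\begin{proof}
Induction on $j$ gives
\begin{equation}\label{eq:power}
D(\sigma^j\gamma)=j\sigma^{j-1}\gamma+\sigma^jD\gamma\qquad(j\ge1,\ \gamma\in\Gamma);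
\end{equation}
the step is $D(\sigma\cdot\sigma^{j}\gamma)=\sigma^{j}\gamma+\sigma(j\sigma^{j-1}\gamma+\sigma^{j}D\gamma)$. Write $K=K(N)$. We show that $\sigma^j\Gamma\subseteq K$ for $j=p-1,p-2,\dots,0$.

Let $g=\sigma^{p-1}\gamma$. Since $2p-2\ge p$, we have $\sigma^{2p-2}=0$, and so $[g,[g,\delta]]=\sigma^{2p-2}[\gamma,[\gamma,\delta]]=0$ for $\delta\in\Gamma$. By \eqref{eq:power}, $[g,d]=-Dg=-(p-1)\sigma^{p-2}\gamma-\sigma^{p-1}D\gamma$, and therefore
\[
[g,[g,d]]=-(p-1)\sigma^{2p-3}[\gamma,\gamma]-\sigma^{2p-2}[\gamma,D\gamma]=0 .
\]
Thus $g$ is an absolute zero divisor of $N$, and $g\in K$.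

Now let $1\le j\le p-1$ and suppose $\sigma^j\Gamma\subseteq K$. For $\gamma\in\Gamma$, \eqref{eq:power} gives $j\sigma^{j-1}\gamma=[d,\sigma^j\gamma]-\sigma^jD\gamma\in K$. Since $j$ is invertible in $k$, we get $\sigma^{j-1}\Gamma\subseteq K$.

For $j=0$ we obtain $\Gamma\subseteq K$. Then $N/K$ is spanned by the image of $d$, so it is abelian and nondegenerate, hence zero.
\end{proof}

The basic example is $\Gamma=G\otimes_kk[\sigma]/(\sigma^p)$ with $D=1\otimes\frac{d}{d\sigma}$, for any Lie algebra $G$ over $k$. The algebra $\Gamma$ has the quotient $\Gamma/\sigma\Gamma\cong G$, which may well be nondegenerate. But for $G\neq0$ the subspace $\sigma\Gamma$ is not an ideal of $N$: the element $d$ moves the absolute zero divisors $\sigma^{p-1}\gamma$ down to all of $\Gamma$.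

This is where positive characteristic enters. Over a field of characteristic $0$, suppose that $D(\sigma\gamma)=\gamma+\sigma D\gamma$ and that $n\ge0$ is minimal with $\sigma^n\Gamma=0$. If $n\ge1$, then \eqref{eq:power} with $j=n$ gives $n\sigma^{n-1}\Gamma=0$, against minimality. So $n=0$ and $\Gamma=0$.

\section{A tree of Lie algebras}\label{sec:tree}

\subsection*{The plan}
A finite direct sum of collapsing algebras is useless, since an absolute zero divisor of a summand is one of the sum. We therefore index the factors $N_x$ by the points $x$ of a Cantor set $X$ and admit only functions on $X$ that are locally constant, so that no nonzero element lives at a single point. The factor $N_x$ will collapse by Lemma~\ref{lem:collapse}, through a nilpotent scalar $\sigma_x$ of its own. An element such as $\sigma_x^{p-1}\gamma$ is then an absolute zero divisor at $x$, and it must not be one at the points $y\neq x$ near $x$. So $\sigma_x$ has to stop being a scalar on the way to $y$. This dictates the shape of the construction: along each branch of the binary tree the Lie algebra grows and its ring of scalars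 shrinks.

\subsection*{Words and scalars}
Let $X=\{0,1\}^{\mathbb N}$. A \emph{word} is a finite sequence $w$ of zeros and ones; $|w|$ is its length and $\emptyset$ is the empty word. We write $w\le v$ if $w$ is a prefix of $v$, and $w<v$ if moreover $w\ne v$. Let $X_w\subseteq X$ be the set of sequences with prefix $w$, and let $x|n$ be the prefix of length $n$ of $x\in X$. For each $n$ the sets $X_w$ with $|w|=n$ partition $X$. Put
\[
\Lambda_w=k[\sigma_z:z\in X_w]\,/\,(\sigma_z^p:z\in X_w).
\]
The monomials in the $\sigma_z$ with all exponents less than $p$ form a $k$-basis of $\Lambda_w$, and \emph{monomial} always means such a monomial. If $w\le v$, then $\Lambda_v\subseteq\Lambda_w$, and each monomial of $\Lambda_w$ factors uniquely as a monomial of $\Lambda_v$ times a monomial in the remaining variables. Hence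
\begin{equation}\label{eq:free}
\Lambda_w\ \text{is free over}\ \Lambda_v\ \text{with basis the monomials in the}\ \sigma_z,\ z\in X_w\setminus X_v .
\end{equation}
The $k$-linear derivation $\partial=\sum_z\partial/\partial\sigma_z$ of the polynomial ring preserves the ideal generated by the $\sigma_z^p$, because $\partial(\sigma_z^p)=p\sigma_z^{p-1}=0$. It therefore induces a derivation $\partial$ of $\Lambda_\emptyset$ with $\partial\sigma_z=1$ for all $z$, and $\partial$ maps each $\Lambda_w$ into itself.

\subsection*{Enveloping algebras}
To prevent an element $\gamma$ of a Lie algebra $\Gamma$ from being an absolute zero divisor, we adjoin to $\Gamma$ a module on which $\gamma$ acts with nonzero square. The universal choice is the enveloping algebra. We recall what is needed.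

Let $\Gamma$ be a Lie algebra over a commutative ring $\Lambda$. Its \emph{universal enveloping algebra} is an associative $\Lambda$-algebra $U_\Lambda(\Gamma)$ with $1$, together with a $\Lambda$-linear map $\gamma\mapsto\hat\gamma$ from $\Gamma$ to $U_\Lambda(\Gamma)$ that satisfies $\widehat{[\gamma,\delta]}=\hat\gamma\hat\delta-\hat\delta\hat\gamma$, with the following property: every $\Lambda$-linear map from $\Gamma$ to an associative $\Lambda$-algebra $R$ with $1$ that turns brackets into commutators is of the form $\gamma\mapsto\varphi(\hat\gamma)$ for a unique homomorphism $\varphi\colon U_\Lambda(\Gamma)\to R$ of $\Lambda$-algebras with $1$. The Poincar\'e--Birkhoff--Witt theorem \cite[Ch.~I, \S2.7]{Bourbaki}, PBW for short, states: if $\Gamma$ is a free $\Lambda$-module with a totally ordered basis $B$, then the products $\hat b_1\hat b_2\cdots\hat b_r$ with $r\ge0$ and $b_1\le b_2\le\dots\le b_r$ in $B$ form a $\Lambda$-basis of $U_\Lambda(\Gamma)$. We use three consequences for $\Lambda\ne0$: the module $U_\Lambda(\Gamma)$ is free, $1\ne0$, and $\hat b^{\,2}\ne0$ for every member $b$ of any basis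 of $\Gamma$.

If $V$ is a left $U_\Lambda(\Gamma)$-module, the \emph{split null extension} of $\Gamma$ by $V$ is the $\Lambda$-module $\Gamma\oplus V$ with the bracket $[\gamma+f,\delta+g]=[\gamma,\delta]+\hat\gamma g-\hat\delta f$ for $\gamma,\delta\in\Gamma$ and $f,g\in V$. It is a Lie algebra over $\Lambda$, with $\Gamma$ as a subalgebra and $V$ as an abelian ideal.

The element $d$ must also act on the new module. Let $\Lambda$ be a commutative $k$-algebra with a $k$-linear derivation $\partial$. A $k$-linear derivation $D$ of a Lie or associative $\Lambda$-algebra $A$ is a \emph{$\partial$-derivation} if $D(\lambda a)=\partial(\lambda)a+\lambda Da$ for $\lambda\in\Lambda$, $a\in A$. Such a $D$ is not $\Lambda$-linear, so the universal property does not apply to it directly; we apply it after twisting the scalars.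

\begin{lemma}\label{lem:extend}
Let $D$ be a $\partial$-derivation of a Lie $\Lambda$-algebra $\Gamma$. There is a $\partial$-derivation $\tilde D$ of $U=U_\Lambda(\Gamma)$ with $\tilde D\hat\gamma=\widehat{D\gamma}$ for all $\gamma\in\Gamma$.
\end{lemma}

\begin{proof}
Let $R=U[\tau]/(\tau^2)=U\oplus\tau U$ with $\tau$ central. The map $\varphi_0(\lambda)=(\lambda+\tau\partial\lambda)1$ is a ring homomorphism from $\Lambda$ to the center of $R$, since $(\lambda+\tau\partial\lambda)(\lambda'+\tau\partial\lambda')=\lambda\lambda'+\tau\partial(\lambda\lambda')$ and $\partial1=0$. Regard $R$ as a $\Lambda$-algebra through $\varphi_0$. The additive map $\varphi_1(\gamma)=\hat\gamma+\tau\widehat{D\gamma}$ from $\Gamma$ to $R$ is $\Lambda$-linear for this structure,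
\[
\varphi_1(\lambda\gamma)=\lambda\hat\gamma+\tau\bigl(\partial(\lambda)\hat\gamma+\lambda\widehat{D\gamma}\bigr)=\varphi_0(\lambda)\varphi_1(\gamma),
\]
and it turns brackets into commutators,
\[
\varphi_1(\gamma)\varphi_1(\delta)-\varphi_1(\delta)\varphi_1(\gamma)=\widehat{[\gamma,\delta]}+\tau\bigl(\widehat{[D\gamma,\delta]}+\widehat{[\gamma,D\delta]}\bigr)=\varphi_1([\gamma,\delta]).
\]
So there is a homomorphism of $\Lambda$-algebras $\varphi\colon U\to R$ with $\varphi(\hat\gamma)=\varphi_1(\gamma)$. Its composite with $R\to R/\tau R=U$ is a $\Lambda$-algebra endomorphism of $U$ that fixes each $\hat\gamma$, hence the identity. Thus $\varphi(u)=u+\tau\tilde Du$ for an additive map $\tilde D\colon U\to U$ with $\tilde D\hat\gamma=\widehat{D\gamma}$. The coefficients of $\tau$ in $\varphi(uu')=\varphi(u)\varphi(u')$ and in $\varphi(\lambda u)=\varphi_0(\lambda)\varphi(u)$ give $\tilde D(uu')=(\tilde Du)u'+u\tilde Du'$ and $\tilde D(\lambda u)=\partial(\lambda)u+\lambda\tilde Du$. The map $\tilde D$ is $k$-linear because $\partial$ vanishes on $k$.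
\end{proof}

\subsection*{The recursion}
For every word $w$ we construct a Lie algebra $\Gamma_w$ over $\Lambda_w$, free as a $\Lambda_w$-module, and a $\partial$-derivation $D_w$ of $\Gamma_w$. Put $\Gamma_\emptyset=0$.

Let $(\Gamma_w,D_w)$ be given and let $v=wi$ with $i\in\{0,1\}$. Regard $\Gamma_w$ as a Lie algebra over the subring $\Lambda_v\subseteq\Lambda_w$. It is free over $\Lambda_v$ by \eqref{eq:free}, and $D_w$ is a $\partial$-derivation over $\Lambda_v$. Let
\[
U_v=U_{\Lambda_v}(\Gamma_w),\qquad V_v=U_v[\beta],\qquad\Gamma_v=\Gamma_w\oplus V_v,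
\]
where $\beta$ is a central indeterminate, $V_v$ is a $U_v$-module by left multiplication, and $\Gamma_v$ is the split null extension. By PBW, $V_v$ is free over $\Lambda_v$, and so is $\Gamma_v$. Note that $\gamma\in\Gamma_w$ and $\hat\gamma\in U_v\subseteq V_v$ lie in different summands of $\Gamma_v$. We write $1_v$ for the unit element of $V_v$, viewed as an element of $\Gamma_v$.

Let $\tilde D$ be the $\partial$-derivation of $U_v$ given by Lemma~\ref{lem:extend}, extended to $V_v$ by $\tilde D(\sum_ju_j\beta^j)=\sum_j(\tilde Du_j)\beta^j$. Define $D_v$ on $\Gamma_v$ by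
\[
D_v(\gamma+f)=D_w\gamma+\tilde Df+\beta f\qquad(\gamma\in\Gamma_w,\ f\in V_v).
\]
The term $\beta f$ is there to rescue $d$ itself: it gives $D_v^2(1_v)=\beta^2\ne0$. Since $\beta$ is central, for $f\in V_v$, $\gamma\in\Gamma_w$ and $\lambda\in\Lambda_v$ we have
\[
D_v(\hat\gamma f)=\widehat{D_w\gamma}\,f+\hat\gamma D_vf,\qquad D_v(\lambda f)=\partial(\lambda)f+\lambda D_vf .
\]
The first identity gives, for $\gamma,\delta\in\Gamma_w$ and $f,g\in V_v$,
\begin{align*}
D_v[\gamma+f,\delta+g]&=[D_w\gamma,\delta]+\widehat{D_w\gamma}\,g-\hat\delta D_vf+[\gamma,D_w\delta]+\hat\gamma D_vg-\widehat{D_w\delta}\,f\\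
&=[D_v(\gamma+f),\delta+g]+[\gamma+f,D_v(\delta+g)].
\end{align*}
Together with the second identity this shows that $D_v$ is a $\partial$-derivation of $\Gamma_v$. The recursion is complete.

Put $M_w=kd\ltimes_{D_w}\Gamma_w$, a Lie algebra over $k$. If $w\le v$, then $\Gamma_w$ is a $\Lambda_v$-subalgebra of $\Gamma_v$ and $D_v$ restricts to $D_w$, so $M_w$ is a subalgebra of $M_v$. For $v=ui$ with $i\in\{0,1\}$, the definitions give in $M_v$
\begin{equation}\label{eq:action}
[\lambda d+\gamma,f]=\lambda(\tilde Df+\beta f)+\hat\gamma f\qquad(\lambda\in k,\ \gamma\in\Gamma_u,\ f\in V_v).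
\end{equation}

\begin{example}\label{ex:first}
For the one-letter word $0$ we have $U_0=\Lambda_0$, so $\Gamma_0=\Lambda_0[\beta]$ is an abelian Lie algebra. Take $z\in X_{01}$ and $g=\sigma_z^{p-1}1_0\in\Gamma_0$. In $U_{01}$ the variable $\sigma_z$ is still a scalar, so $\hat g=\sigma_z^{p-1}\widehat{1_0}$ and $[g,[g,1_{01}]]=\hat g^{\,2}=0$. In $U_{00}$ it is not. Over $\Lambda_{00}$ the module $\Gamma_0$ has the basis $\nu\beta^j$, with $j\geq0$ and $\nu$ a monomial in the variables indexed by $X_{01}$. By PBW, $U_{00}$ is the polynomial ring over $\Lambda_{00}$ in the indeterminates $\widehat{\nu\beta^j}$, and $\hat g$ is one of them. Hence $[g,[g,1_{00}]]=\hat g^{\,2}\ne0$.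
\end{example}

The example generalizes, because any given element involves only finitely many variables.

\begin{lemma}\label{lem:rescue}
For every word $w$ and every nonzero $m\in M_w$ there is a word $v>w$ such that $[m,[m,1_v]]\ne0$ in $M_v$.
\end{lemma}

\begin{proof}
Write $m=\lambda d+\gamma$ with $\lambda\in k$ and $\gamma\in\Gamma_w$.

\emph{Case $\lambda\ne0$.} Take $v=w0$. Since $\tilde D1_v=0$, formula \eqref{eq:action} gives $[m,1_v]=\lambda\beta+\hat\gamma$. Since $\tilde D\beta=0$, a second application gives
\[
[m,[m,1_v]]=\lambda\bigl(\widehat{D_w\gamma}+\lambda\beta^2+\hat\gamma\beta\bigr)+\hat\gamma(\lambda\beta+\hat\gamma)=\lambda^2\beta^2+2\lambda\hat\gamma\beta+\lambda\widehat{D_w\gamma}+\hat\gamma^2 .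
\]
The coefficient of $\beta^2$ is $\lambda^21\neq0$ in $U_v$.

\emph{Case $\lambda=0$.} Now $m=\gamma\ne0$. For any $v=ui$ with $u\ge w$, formula \eqref{eq:action} gives $[\gamma,[\gamma,1_v]]=\hat\gamma^2$ in $U_v=U_{\Lambda_v}(\Gamma_u)$. By PBW it suffices to find such a $v$ for which $\gamma$ belongs to a $\Lambda_v$-basis of $\Gamma_u$.

Let $B$ be a $\Lambda_w$-basis of $\Gamma_w$ and write $\gamma=\sum_{j=1}^r\lambda_jb_j$ with $\lambda_j\in\Lambda_w$ and $b_j\in B$. There is a finite set $F\subseteq X_w$ such that each $\lambda_j$ is a $k$-linear combination of monomials in the $\sigma_z$, $z\in F$. Choose $n>|w|$ with $2^{n-|w|}>|F|$. The $2^{n-|w|}$ sets $X_v$ with $v>w$ and $|v|=n$ are disjoint, so one of them does not meet $F$. Fix such a $v$ and write $v=ui$ with $u\ge w$.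

By \eqref{eq:free}, $\Gamma_w$ is free over $\Lambda_v$ with basis
\[
\mathfrak B=\{\nu b:\ b\in B,\ \nu\text{ a monomial in the }\sigma_z,\ z\in X_w\setminus X_v\}.
\]
Since $F\subseteq X_w\setminus X_v$, the coefficients of $\gamma$ in the basis $\mathfrak B$ lie in $k$. One of them is nonzero, hence a unit of $\Lambda_v$, and replacing the corresponding member of $\mathfrak B$ by $\gamma$ gives a $\Lambda_v$-basis of $\Gamma_w$ that contains $\gamma$. Finally, $\Gamma_u=\Gamma_w\oplus\bigoplus_{w<s\le u}V_s$ as $\Lambda_v$-modules, and each $V_s$ is free over $\Lambda_s$, hence over $\Lambda_v$ by \eqref{eq:free}. So this basis extends to a $\Lambda_v$-basis of $\Gamma_u$.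
\end{proof}

\section{Locally constant functions on the Cantor set}\label{sec:L}

For $x\in X$ let
\[
N_x=\bigcup_{n\ge0}M_{x|n}=kd\ltimes_{D_x}\Gamma_x,\qquad\Gamma_x=\bigcup_{n\ge0}\Gamma_{x|n},
\]
where $D_x$ is the common extension of the derivations $D_{x|n}$.

\begin{lemma}\label{lem:stalk}
For every $x\in X$ we have $K(N_x)=N_x$.
\end{lemma}

\begin{proof}
Since $x\in X_{x|n}$, the variable $\sigma_x$ lies in $\Lambda_{x|n}$ for every $n$. Each $\Gamma_{x|n}$ is a $\Lambda_{x|n+1}$-subalgebra of $\Gamma_{x|n+1}$, so $\Gamma_x$ is a Lie algebra over $k[\sigma_x]/(\sigma_x^p)$. Since $\partial\sigma_x=1$, we have $D_x(\sigma_x\gamma)=\gamma+\sigma_xD_x\gamma$ for $\gamma\in\Gamma_x$. Apply Lemma~\ref{lem:collapse}.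
\end{proof}

An element $\ell=(\ell(x))_{x\in X}$ of the direct product $\prod_{x\in X}N_x$ has \emph{level $n$} if for each word $w$ of length $n$ there is $m_w\in M_w$ with $\ell(x)=m_w$ for all $x\in X_w$. The elements of level $n$ form a subalgebra $L_n\cong\bigoplus_{|w|=n}M_w$, and $L_n\subseteq L_{n+1}$ because $M_w\subseteq M_{w0}$ and $M_w\subseteq M_{w1}$. Let
\[
L=\bigcup_{n\ge0}L_n .
\]
For $m\in M_w$ let $m[w]\in L_{|w|}$ be the function with value $m$ on $X_w$ and $0$ elsewhere. The element $d[\emptyset]$ shows that $L\ne0$. The evaluation map $L\to N_x$, $\ell\mapsto\ell(x)$, is a homomorphism, and it is surjective because it sends $m[x|n]$ to $m$ for $m\in M_{x|n}$. So $L$ is a subdirect product of the algebras $N_x$.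

For a word $w$ let $L^w$ be the ideal of all $\ell\in L$ that vanish outside $X_w$. If $\ell$ has level $n\ge|w|$, then the function equal to $\ell$ on $X_w$ and to $0$ elsewhere again has level $n$. Hence, for each $n$,
\begin{equation}\label{eq:sum}
L=\bigoplus_{|w|=n}L^w,\qquad [L^w,L^{w'}]=0\quad\text{for distinct words }w,w'\text{ of length }n .
\end{equation}
These decompositions force every prime ideal to sit over a point of $X$. We have no control over which point, and this is why every point was given its own variable.

\begin{lemma}\label{lem:local}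
If $P$ is a prime ideal of $L$, then $L/P$ is a quotient of $N_x$ for some $x\in X$.
\end{lemma}

\begin{proof}
Fix $n$. By \eqref{eq:sum} and primeness, of any two of the ideals $L^w$ with $|w|=n$ one is contained in $P$. So at most one of them is not contained in $P$. Their sum is $L\ne P$, so exactly one of them, say $L^{w_n}$, is not contained in $P$. If $w$ is the prefix of length $n$ of $w_{n+1}$, then $L^{w_{n+1}}\subseteq L^w$, so $L^w\not\subseteq P$ and $w=w_n$. Thus there is $x\in X$ with $x|n=w_n$ for all $n$.

Let $\ell\in L$ satisfy $\ell(x)=0$, and let $\ell$ have level $n$. Then $\ell$ vanishes on all of $X_{w_n}$, so $\ell$ lies in the sum of the ideals $L^w$ with $|w|=n$ and $w\ne w_n$, and this sum is contained in $P$. Hence $P$ contains the kernel of the surjection $L\to N_x$, and $L/P$ is a quotient of $N_x$.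
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:none}]
\emph{$L$ is nondegenerate.} Let $\ell\in L$ be nonzero, of level $n$. There is a word $w$ of length $n$ such that $\ell$ has a constant value $m\ne0$ in $M_w$ on $X_w$. Let $v>w$ be given by Lemma~\ref{lem:rescue}. Since $X_v\subseteq X_w$, the function $\ell$ has the value $m$ on $X_v$, and
\[
[\ell,[\ell,1_v[v]]]=[m,[m,1_v]]\,[v]\ne0 .
\]
So $\ell$ is not an absolute zero divisor, and $K(L)=0$.

\emph{$L$ has no strongly prime ideals.} If $P$ were one, then $L/P$ would be nonzero, nondegenerate and, by Lemma~\ref{lem:local}, a quotient of some $N_x$. This contradicts Lemma~\ref{lem:stalk}. Hence $\mathcal P(L)=L\ne0$.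
\end{proof}

By Proposition~\ref{prop:primes} the prime ideals of this $L$ intersect in $0$, so there are many of them, but every prime quotient $Q$ of $L$ satisfies $K(Q)=Q$.

\section{Rings of scalars}\label{sec:scalars}

Whether an element is an absolute zero divisor does not depend on the ring of scalars, but which subgroups are ideals does. The next lemma removes this dependence for the ideals that matter. If every prime number is invertible in $\Phi$, then $\mathbb Z\to\Phi$ extends to $\mathbb Q\to\Phi$, and a Lie $\Phi$-algebra is also a Lie algebra over $\mathbb Q$. We speak of $\Phi$-ideals and $\mathbb Q$-ideals accordingly; every $\Phi$-ideal is a $\mathbb Q$-ideal.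

\begin{lemma}\label{lem:ideals}
Let $\Phi$ be a commutative $\mathbb Q$-algebra and $L$ a Lie algebra over $\Phi$. Every $\mathbb Q$-ideal $I$ of $L$ with $L/I$ nondegenerate is a $\Phi$-ideal.
\end{lemma}

\begin{proof}
Let $a\in I$ and $\varphi\in\Phi$. For $y\in L$ we have $[\varphi a,[\varphi a,y]]=[a,[a,\varphi^2y]]\in I$. So $\varphi a+I$ is an absolute zero divisor of $L/I$, and $\varphi a\in I$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:scalars}]
Suppose that a prime $p$ is not invertible in $\Phi$. Then $p\Phi$ lies in a maximal ideal $\mathfrak m$, and $k=\Phi/\mathfrak m$ is a field of characteristic $p$. Let $L$ be the Lie $k$-algebra of Theorem~\ref{thm:none}, viewed over $\Phi$ through $\Phi\to k$. This map is surjective, so the $\Phi$-ideals of $L$ and of its quotients are exactly the $k$-ideals. Hence $K(L)=0$ and $\mathcal P(L)=L\ne0$ over $\Phi$ as well.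

Conversely, let every prime be invertible in $\Phi$, and let $L$ be a Lie algebra over $\Phi$. If $\Phi=0$, then $L=0$ and there is nothing to prove. Otherwise let subscripts indicate the ring of scalars. By Lemma~\ref{lem:ideals}, the ideals with nondegenerate quotient are the same over $\mathbb Q$ and over $\Phi$, so $K_{\mathbb Q}(L)=K_\Phi(L)$. Let $P$ be a strongly prime $\mathbb Q$-ideal. By the lemma it is a $\Phi$-ideal. The quotient $L/P$ is nondegenerate, and it is prime over $\Phi$ because its $\Phi$-ideals are among its $\mathbb Q$-ideals. So $P$ is a strongly prime $\Phi$-ideal, and therefore $\mathcal P_\Phi(L)\subseteq\mathcal P_{\mathbb Q}(L)$. Since \eqref{eq:main} is known to hold over the field $\mathbb Q$,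
\[
K_\Phi(L)\subseteq\mathcal P_\Phi(L)\subseteq\mathcal P_{\mathbb Q}(L)=K_{\mathbb Q}(L)=K_\Phi(L),
\]
and equality holds throughout.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Bourbaki}
Bourbaki, \emph{Lie Groups and Lie Algebras}, Ch.~I, \S2.7.

\bibitem{Malaga}
Departamento de \'Algebra, Geometr\'ia y Topolog\'ia, Facultad de Ciencias, Universidad de M\'alaga,
\texttt{http://dialnet.unirioja.es/\allowbreak servlet/\allowbreak tesis?\allowbreak codigo=59207\allowbreak\&orden=0\allowbreak\&info=link}

\end{thebibliography}
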